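# Ergodicity of unipotent flows on $\mathbb Z^d$-covers of compact homogeneous spaces

## 1. Finite abelian covers

Let $G$ be a connected semisimple Lie group with finite center and no compact factors, and let $\Gamma\subset G$ be an irreducible cocompact lattice. Let $\mu$ be the $G$-invariant probability measure on $G/\Gamma$. The group $G$ acts on its homogeneous spaces by left multiplication. Let $X,Y$ be elements of the Lie algebra $\mathfrak g$ of $G$ with $Y\ne0$ and $[X,Y]=\lambda Y$ for some $\lambda>0$, and put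
$$g(t)=\exp(tX),\qquad h(u)=\exp(uY),\qquad\text{so that } g(t)h(u)g(-t)=h(e^{\lambda t}u).$$
Then $h$ is a nontrivial unipotent flow. We take as known that $h$ is ergodic (indeed mixing) on $(G/\Gamma,\mu)$, for every such lattice $\Gamma$.

**Example.** Take $G=PSL_2(\mathbb R)$, $X=\begin{pmatrix}1/2&0\\0&-1/2\end{pmatrix}$, $Y=\begin{pmatrix}0&1\\0&0\end{pmatrix}$. Then $[X,Y]=Y$ and $h(u)=\begin{pmatrix}1&u\\0&1\end{pmatrix}$ is the horocycle flow.

Now pass to a normal subgroup of $\Gamma$ with abelian quotient. Is the flow $x\mapsto h(u)x$ still ergodic upstairs? Suppose first that the quotient is finite. Throughout, for a function $D$ on any space on which $h$ acts,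
$$A_TD(x)=\frac1T\int_0^TD(h(u)x)\,du .$$

**Proposition 1.1.** Let $\Gamma'$ be a normal subgroup of $\Gamma$ with $A=\Gamma/\Gamma'$ finite abelian, and let $m'$ be the lift of $\mu$ to $G/\Gamma'$ (total mass $|A|$). If $D\in L^1(G/\Gamma')$ and $\int D\,dm'=0$, then $\|A_TD\|_{L^1}\to0$. In particular $h$ is ergodic on $G/\Gamma'$.

*Proof.* The averages $A_T$ are contractions of $L^1$, and the functions in $L^2$ with integral $0$ are dense among those in $L^1$ with integral $0$. So let $D\in L^2$. A finite-index subgroup of an irreducible cocompact lattice is again one, so $h$ is ergodic on $G/\Gamma'$. The mean ergodic theorem gives $\|A_TD\|_{L^2}\to0$, and Cauchy–Schwarz gives $\|A_TD\|_{L^1}\le|A|^{1/2}\|A_TD\|_{L^2}\to0$. $\square$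

It pays to rewrite this with characters. For a character $\chi$ of $A$ and representatives $\gamma_a\in\Gamma$ of $a\in A$, put $D_\chi(g)=\sum_{a\in A}D(g\gamma_a\Gamma')\overline{\chi(a)}$. Then $D_\chi(g\gamma)=\chi([\gamma])D_\chi(g)$ and $D=|A|^{-1}\sum_\chi D_\chi$. Each piece satisfies $\|A_TD_\chi\|_2\to0$. For $\chi=1$ this holds because $D_1$ has integral zero on $G/\Gamma$. For $\chi\neq1$ it holds because an $h$-invariant $f\in L^2(G/\Gamma')$ with $f(g\gamma)=\chi([\gamma])f(g)$ is constant by ergodicity, hence zero. So the argument has two moves: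

1. split $D$ into finitely many pieces indexed by characters, each of which goes to $0$ in $L^2$;
2. pass from $L^2$ to $L^1$ by Cauchy–Schwarz on a space of finite measure.

What changes when the quotient is $\mathbb Z^d$? The characters now form a torus, and those close to the trivial one converge slowly. And the measure upstairs is infinite, so move 2 is no longer available. Both points have to be repaired quantitatively, and the two quantities must match.

## 2. Statement for $\mathbb Z^d$-covers

Let $\tilde\Gamma\subset\Gamma$ be normal with $\Gamma/\tilde\Gamma\cong\mathbb Z^d$, $d\ge1$. Write $[\gamma]\in\mathbb Z^d$ for the class of $\gamma\in\Gamma$ and fix $\gamma_n\in\Gamma$ with $[\gamma_n]=n$ for each $n\in\mathbb Z^d$. Put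
$$\mathcal X=G/\tilde\Gamma .$$
The *deck group* $\mathbb Z^d$ acts on $\mathcal X$ by $g\tilde\Gamma\mapsto g\gamma_n\tilde\Gamma$; this is well defined since $\tilde\Gamma$ is normal, and it commutes with $G$. Let $m$ be the lift of $\mu$ to $\mathcal X$: it is $G$-invariant, invariant under the deck group, and infinite, and we normalize it so that a fundamental domain of the deck group has mass $1$.

**Example.** A cocompact lattice $\Gamma\subset PSL_2(\mathbb R)$ that is the fundamental group of a surface of genus $2$ has the presentation $\langle a_1,b_1,a_2,b_2\mid[a_1,b_1][a_2,b_2]=1\rangle$. The map $a_1\mapsto1$, $b_1,a_2,b_2\mapsto0$ respects the relation, because a product of commutators goes to $0$ in $\mathbb Z$. Its kernel is a $\tilde\Gamma$ with $d=1$.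

**Theorem A.** In this setting, for every $D\in L^1(\mathcal X,m)$ with $\int D\,dm=0$ we have $\|A_TD\|_{L^1(\mathcal X)}\to0$ as $T\to\infty$. Consequently $h$ is ergodic on $(\mathcal X,m)$.

The ergodicity statement is Conjecture 8.3.1 of "Asymptotic Windings Of Horocycles", so the conjecture is true. For $G=SL_2(\mathbb R)$ it was known (Babillot–Ledrappier). That paper also records that the flow is conservative (its Corollary 31); we do not use this.

**Why the first sentence implies ergodicity.** Let $\Phi\in L^\infty$ be $h$-invariant. By invariance of $m$, $\int D\Phi\,dm=\int D(h(u)x)\Phi(h(u)x)\,dm=\int D(h(u)x)\Phi(x)\,dm$ for every $u$. Averaging, $\int D\Phi\,dm=\int(A_TD)\Phi\,dm$, which is at most $\|\Phi\|_\infty\|A_TD\|_1\to0$ in absolute value. So $\int D\Phi\,dm=0$ whenever $\int D\,dm=0$. Taking $D=\mathbf 1_U/m(U)-\mathbf 1_V/m(V)$ shows that $\Phi$ has the same mean over all sets of finite positive measure, hence is a.e. constant.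

**Theorems we quote.**

* **(M)** Margulis' normal subgroup theorem: a normal subgroup of an irreducible lattice in a connected semisimple Lie group with finite center, no compact factors and real rank $\ge2$ is finite or of finite index.
* **(GGP)** Gelfand–Graev–Piatetski-Shapiro: for a cocompact lattice, the representation of $G$ induced from a unitary character of the lattice is a Hilbert direct sum of irreducible representations.
* **(HC)** Standard facts on spherical functions (Harish-Chandra), listed in Section 6.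
* **(CHH)** and **(C)**, two theorems on matrix coefficients, stated in Section 6.
* The mean ergodic theorem, and the Howe–Moore theorem: if $G$ is a connected noncompact simple Lie group with finite center, the matrix coefficients of a unitary representation without nonzero $G$-invariant vectors tend to $0$ at infinity. Howe–Moore is used only in a remark in Section 5 and in Section 11.

## 3. A model: convolution on $\mathbb Z^d$

Here is the whole mechanism in a case that can be done by hand. Let $p(0)=\frac12$ and $p(\pm e_i)=\frac1{4d}$ on $\mathbb Z^d$, let $D$ be finitely supported with $\sum D=0$, and let $P^nD=p^{*n}*D$. We show $\|P^nD\|_{\ell^1}\to0$.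

**Step 1: an $\ell^2$ bound by Fourier series.** Since $1-\cos x\ge2x^2/\pi^2$ on $[-\pi,\pi]$,
$$0\le\hat p(\theta)=\tfrac12+\tfrac1{2d}\sum_i\cos\theta_i\le1-\tfrac{|\theta|^2}{\pi^2d}\le e^{-c|\theta|^2},\qquad c=\tfrac1{\pi^2d}.$$
Also $\hat D(0)=0$ gives $|\hat D(\theta)|\le C|\theta|$. By Parseval, $\|P^nD\|_2^2\le C\int e^{-2cn|\theta|^2}|\theta|^2d\theta\le C'n^{-d/2-1}$. So $n^{d/2}\|P^nD\|_2^2\to0$.

**Step 2: confinement.** If $S_n$ is the random walk with step law $p$, then $\mathbb E|S_n|^2=n/2$. Once $R\sqrt n\ge2\max\{|i|:D(i)\neq0\}$, Chebyshev gives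
$$\sum_{|j|>R\sqrt n}|P^nD(j)|\le\|D\|_1\,\mathbb P(|S_n|>\tfrac12R\sqrt n)\le2\|D\|_1R^{-2}.$$

**Step 3: Cauchy–Schwarz on the ball.** The ball of radius $R\sqrt n\ge1$ contains at most $CR^dn^{d/2}$ points, so the $\ell^1$ mass inside is at most $(CR^dn^{d/2})^{1/2}\|P^nD\|_2\to0$. Let $n\to\infty$, then $R\to\infty$.

Cauchy–Schwarz survives infinite measure because the mass lives on a set of size $n^{d/2}$, and the $\ell^2$ norm squared is $o(n^{-d/2})$. For the unipotent flow the role of $n$ will be played by $L=\log T$. The reason is visible in $PSL_2(\mathbb R)$: with $a_t=\mathrm{diag}(e^{t/2},e^{-t/2})$, if $h(u)\in Ka_tK$ then comparing sums of squares of entries gives $2+u^2=2\cosh t$. So $h(u)$ moves points at distance roughly $2\log|u|$, and a displacement in $\mathbb Z^d$ of diffusive size is of order $\sqrt{\log|u|}$.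

Three things need proof for the flow: the analogue $T^{-c|\theta|^2}$ of the bound $\hat p(\theta)^n\le e^{-cn|\theta|^2}$, the second moment bound, and a substitute for $|\hat D(\theta)|\le C|\theta|$.

## 4. Real rank one, and the growth of $h(u)$

**Purpose.** We show that a $\mathbb Z^d$-cover exists only in real rank one, then measure the size of $h(u)$.

**Reduction.** Suppose the real rank of $G$ is at least $2$. The subgroup $\tilde\Gamma$ has infinite index, so by (M) it is finite. Then $\Gamma$ is an extension of $\mathbb Z^d$ by a finite group, hence amenable. A group containing an amenable lattice is amenable, so $G$ is amenable, which is impossible for a noncompact semisimple group. So $G$ has real rank one. Every simple ideal of $\mathfrak g$ is noncompact and contributes at least $1$ to the real rank, so there is only one: $G$ is simple. In higher rank Theorem A is vacuous.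

**Notation.** Let $K$ be a maximal compact subgroup (it is connected), $\mathfrak g=\mathfrak k\oplus\mathfrak p$ the Cartan decomposition, and $\Theta$ the Cartan involution. Let $\mathfrak a=\mathbb RH\subset\mathfrak p$ be maximal abelian with $\alpha(H)=1$ for the simple restricted root $\alpha$. The restricted roots are $\pm\alpha$ and possibly $\pm2\alpha$. Put $a_t=\exp(tH)$, and let $\rho>0$ be the half sum of the positive roots, with multiplicity, evaluated at $H$. Let $B$ be the positive multiple of the Killing form with $B(H,H)=1$. By the Cartan decomposition each $g$ lies in $Ka_{t(g)}K$ for a unique $t(g)\ge0$. There is $k_*\in K$ with $\operatorname{Ad}(k_*)H=-H$; in particular $t(g^{-1})=t(g)$.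

**Lemma 4.1.** There are $c_0,C_0>0$ with
$$c_0\log|u|-C_0\le t(h(u))\quad(|u|\ge1),\qquad t(h(u))\le C_0\log(2+|u|)\quad(u\in\mathbb R).\tag{4.1}$$

*Proof.* From $[\operatorname{ad}X,\operatorname{ad}Y]=\lambda\operatorname{ad}Y$ we get $(\operatorname{ad}X-(c+\lambda))\operatorname{ad}Y=\operatorname{ad}Y(\operatorname{ad}X-c)$ for $c\in\mathbb C$, and by iteration $(\operatorname{ad}X-(c+\lambda))^n\operatorname{ad}Y=\operatorname{ad}Y(\operatorname{ad}X-c)^n$. So $\operatorname{ad}Y$ maps the generalized $c$-eigenspace of $\operatorname{ad}X$ on $\mathfrak g_{\mathbb C}$ into the one for $c+\lambda$. There are finitely many eigenvalues and $\lambda>0$, so $\operatorname{ad}Y$ is nilpotent. It is nonzero because $\mathfrak g$ has no center. Hence $\operatorname{Ad}h(u)=e^{u\operatorname{ad}Y}$ is a polynomial in $u$ of some degree $n\ge1$.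

Give $\mathfrak g$ the inner product $-B(U,\Theta V)$. Then $\operatorname{Ad}K$ acts by isometries, and $\operatorname{ad}H$ is symmetric with eigenvalues in $\{0,\pm1,\pm2\}$. Let $q\in\{1,2\}$ be the largest one. Thus $\|\operatorname{Ad}g\|=\|\operatorname{Ad}a_{t(g)}\|=e^{q\,t(g)}$, and $q\,t(h(u))=\log\|\operatorname{Ad}h(u)\|$. A polynomial of degree $n$ has norm at most $C(2+|u|)^n$, which gives the upper bound. It has norm at least $c|u|^n$ for $|u|\ge u_0$, which gives the lower bound there. For $1\le|u|\le u_0$ the lower bound holds after increasing $C_0$, since $t\ge0$. $\square$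

## 5. Fourier decomposition of the cover

**Purpose.** We replace the infinite space $\mathcal X$ by a family of unitary representations indexed by the torus of characters, and see what soft arguments give.

Let $\mathcal F\subset G$ be a relatively compact Borel fundamental domain for the right action of $\Gamma$; normalize Haar measure on $G$ by $\operatorname{vol}\mathcal F=1$. Then $\mu$ is Haar measure on $\mathcal F$, and $\mathcal X$ is the disjoint union of the sets $\mathcal F\gamma_n\tilde\Gamma$, $n\in\mathbb Z^d$, each of $m$-mass $1$.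

**Definition.** For $\theta\in[-\pi,\pi]^d$ let $H_\theta$ be the space of measurable $f:G\to\mathbb C$ with
$$f(g\gamma)=e^{i\langle\theta,[\gamma]\rangle}f(g)\quad(\gamma\in\Gamma),\qquad\|f\|^2=\int_{G/\Gamma}|f|^2d\mu<\infty,$$
with $(\pi_\theta(g)f)(x)=f(g^{-1}x)$. This is the representation induced from the character $\gamma\mapsto e^{i\langle\theta,[\gamma]\rangle}$ of $\Gamma$. For example, $H_0=L^2(G/\Gamma)$.

For $f\in C_c(\mathcal X)$ put
$$f_\theta(g)=\sum_{n\in\mathbb Z^d}f(g\gamma_n\tilde\Gamma)e^{-i\langle\theta,n\rangle}.$$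
If $[\gamma']=l$, then $\gamma'\gamma_n\tilde\Gamma=\gamma_{n+l}\tilde\Gamma$, so $f_\theta(g\gamma')=\sum_nf(g\gamma_{n+l}\tilde\Gamma)e^{-i\langle\theta,n\rangle}=e^{i\langle\theta,l\rangle}f_\theta(g)$. Thus $f_\theta$ has the right transformation rule.

**Only finitely many $n$ matter on $\mathcal F$.** Let $S'\subset G$ be compact with image containing $\operatorname{supp}f$. If $g\in\mathcal F$ and $g\gamma_n\tilde\Gamma\in\operatorname{supp}f$, then $g\gamma_n\sigma\in S'$ for some $\sigma\in\tilde\Gamma$. So $\gamma_n\sigma$ lies in the finite set $\Gamma\cap\overline{\mathcal F}^{-1}S'$, and $n=[\gamma_n\sigma]$ has finitely many values. So on $\mathcal F$ the function $f_\theta$ is a trigonometric polynomial in $\theta$ with bounded coefficients and fixed frequencies. Hence $f_\theta\in H_\theta$, $\sup_\theta\|f_\theta\|<\infty$, and $\theta\mapsto\|f_\theta\|$ is continuous.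

Moreover $f\mapsto f_\theta$ is $G$-equivariant, so $(A_Tf)_\theta=A_Tf_\theta$. Next, $\int f_0\,d\mu=\sum_n\int_{\mathcal F}f(g\gamma_n\tilde\Gamma)\,dg=\int f\,dm$. Finally Parseval in $\theta$, for each $g\in\mathcal F$, gives
$$\|f\|^2_{L^2(\mathcal X)}=(2\pi)^{-d}\int_{[-\pi,\pi]^d}\|f_\theta\|^2\,d\theta,\tag{5.1}$$
together with its polarized form.

**The direct approach, and where it stops.** Let us copy Section 1. Let $D\in C_c(\mathcal X)$. For $\theta\in(-\pi,\pi)^d\setminus\{0\}$ a $G$-invariant vector of $H_\theta$ is a constant, and the transformation rule makes it $0$. By Howe–Moore the matrix coefficients of $H_\theta$ vanish at infinity. Since $h(u)$ leaves every compact set by (4.1), there is no nonzero $h$-invariant vector. So $\|A_TD_\theta\|\to0$ for almost every $\theta$, and (5.1) with dominated convergence yields $\|A_TD\|_{L^2(\mathcal X)}\to0$.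

This is correct, and it proves nothing about ergodicity. We never used $\int D\,dm=0$. For $D\ge0$ we have $\|A_TD\|_1=\|D\|_1$ for all $T$ while $\|A_TD\|_2\to0$: the mass spreads out. The argument stops exactly at the inequality $\|\cdot\|_1\le C\|\cdot\|_2$, false in infinite measure. As in Section 3, we need a rate in $L^2$ and a bound on the volume of the set carrying the mass. The target is
$$(\log T)^{d/2}\|A_TD\|_2^2\to0\quad\text{when }\int D\,dm=0.$$
For the rate, we need the decay of the matrix coefficients of $H_\theta$ with explicit dependence on $\theta$ as $\theta\to0$.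

## 6. Decay of matrix coefficients in terms of the Casimir eigenvalue

**Purpose.** We bound $\langle\pi(g)v,v\rangle$ for all irreducible $\pi$ at once, with an exponent controlled by one number, a Casimir eigenvalue. Section 7 will estimate that number.

**Definitions.** A vector $v$ of a representation is *$K$-finite* if $\langle Kv\rangle$, the span of its $K$-translates, has finite dimension. (For $G=PSL_2(\mathbb R)$, where $K$ is a circle, the $K$-finite vectors are finite sums of vectors on which $K$ acts by characters.) A representation has *almost invariant vectors* if there are no compact $Q\subset G$ and $\varepsilon>0$ with $\sup_{q\in Q}\|\sigma(q)v-v\|\ge\varepsilon\|v\|$ for all $v$. (The trivial representation has them.) Let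
$$\Omega=\sum_iZ_i^2-\sum_aW_a^2$$
be the Casimir element, with $Z_i$ orthonormal in $\mathfrak p$ for $B$ and $W_a$ orthonormal in $\mathfrak k$ for $-B$. By the Iwasawa decomposition write $g\in Ke^{\mathsf H(g)H}N$, and put
$$\varphi_s(g)=\int_Ke^{(s-\rho)\mathsf H(gk)}\,dk\quad(s\in\mathbb C),\qquad\Xi=\varphi_0 .$$

**Facts (HC).**

* The spherical functions are exactly the $\varphi_s$; $\varphi_s=\varphi_{-s}$ and $\varphi_\rho=1$.
* $\Omega\varphi_s=(s^2-\rho^2)\varphi_s$. (On functions on $G/K$, $\Omega$ is the Laplacian of the metric given by $B$; on $e^{(s-\rho)t}$ its leading radial part gives $(s-\rho)^2+2\rho(s-\rho)=s^2-\rho^2$.)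
* $0<\Xi\le1$, $\Xi(g)=\Xi(g^{-1})$, $\Xi$ is bi-$K$-invariant, and $\Xi(a_t)\le C(1+t)e^{-\rho t}\le C'e^{-\rho t/2}$ for $t\ge0$.
* The Haar density in polar coordinates $Ka_tK$ is at most $Ce^{2\rho t}$.

The last two facts give $\Xi\in L^{2+\varepsilon}(G)$ for every $\varepsilon>0$, because $\int_0^\infty(1+t)^{2+\varepsilon}e^{-(2+\varepsilon)\rho t}e^{2\rho t}dt<\infty$.

**Theorem (CHH)** (Cowling–Haagerup–Howe, *Almost $L^2$ matrix coefficients*, J. reine angew. Math. 387 (1988)). Let $\ell\in\mathbb N$, and let $\sigma$ be a unitary representation of $G$ on a separable space with a dense subspace of vectors whose matrix coefficients lie in $L^{2\ell+\varepsilon}(G)$ for all $\varepsilon>0$. Then for all $K$-finite $v,w$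
$$|\langle\sigma(g)v,w\rangle|\le(\dim\langle Kv\rangle\dim\langle Kw\rangle)^{1/2}\|v\|\|w\|\,\Xi(g)^{1/\ell}.$$

The case $\ell\ge2$ follows from $\ell=1$. In $\sigma^{\otimes\ell}$ the span of the tensors of good vectors is dense. Its coefficients are sums of products of $\ell$ functions in $L^{2\ell+\varepsilon}$, hence lie in $L^{2+\varepsilon/\ell}$. Apply the case $\ell=1$ to $v^{\otimes\ell},w^{\otimes\ell}$, use $\dim\langle Kv^{\otimes\ell}\rangle\le(\dim\langle Kv\rangle)^\ell$, and take $\ell$-th roots.

**Theorem (C)** (Cowling, *Sur les coefficients des représentations unitaires des groupes de Lie simples*, Lecture Notes in Math. 739 (1979)). Let $G$ be a connected noncompact simple Lie group with finite center, and $\sigma$ a unitary representation on a separable space without almost invariant vectors. Then there are $p<\infty$ and a dense subspace of vectors whose matrix coefficients all lie in $L^p(G)$.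

**$K$-fixed vectors.** Let $\pi$ be irreducible unitary with a unit $K$-fixed vector $w$. Since $(G,K)$ is a Gelfand pair, the $K$-fixed vectors are exactly $\mathbb Cw$. For $f\in C_c^\infty(K\backslash G/K)$ an approximate identity modulo $K$, the vector $\pi(f)w$ is $K$-fixed, smooth, and close to $w$; so it is a nonzero multiple of $w$, and $w$ is smooth. As $\Omega$ commutes with $K$ and is symmetric on smooth vectors, $-\Omega w=\nu w$ with $\nu\in\mathbb R$. Since $\mathfrak kw=0$ and each $Z_i$ acts by a skew operator,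
$$\nu=-\sum_i\langle Z_i^2w,w\rangle=\sum_i\|Z_iw\|^2\ge0.\tag{6.1}$$
The function $\langle\pi(g)w,w\rangle$ is spherical with $\Omega$-eigenvalue $-\nu$. So it equals $\varphi_s$ with $\nu=\rho^2-s^2$; as $s^2$ is real and at most $\rho^2$, and $\varphi_s=\varphi_{-s}$, we may take $s\in i\mathbb R$ or $s\in(0,\rho]$.

**Lemma 6.1.** There is $\ell_0\in\mathbb N$ such that for every irreducible unitary representation $\pi$ of $G$ and every $K$-finite $v$,
$$|\langle\pi(g)v,v\rangle|\le\dim\langle Kv\rangle\,\|v\|^2\,\Xi(g)^{\kappa(\pi)},\tag{6.2}$$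
where $\kappa(\pi)=1/\ell_0$ if $\pi$ has no nonzero $K$-fixed vector, and $\kappa(\pi)=\min(1,\nu/4\rho^2)$ if $\pi$ has a unit $K$-fixed vector $w$ with $-\Omega w=\nu w$.

*Proof.* **Spherical case.** We find an $L^q$ bound for a dense set of coefficients and feed it to (CHH). By irreducibility the span of $\pi(G)w$ is dense, and $\langle\pi(g)\pi(x)w,\pi(y)w\rangle=\varphi_s(y^{-1}gx)$. So its coefficients are combinations of two-sided translates of $\varphi_s$ and lie in every $L^q(G)$ that contains $\varphi_s$.

If $\nu=0$, then $\kappa(\pi)=0$ and (6.2) is trivial.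

If $\nu\ge\rho^2$, then $s\in i\mathbb R$ and $|\varphi_s|\le\Xi\in L^{2+\varepsilon}$ for all $\varepsilon>0$. So (CHH) with $\ell=1$ gives exponent $1\ge\kappa(\pi)$, which is enough since $\Xi\le1$.

If $0<\nu<\rho^2$, then $s\in(0,\rho)$. The function $x\mapsto x^{1-s/\rho}$ is concave, so Jensen gives
$$\varphi_s(g)=\int_K\big(e^{-\rho\mathsf H(gk)}\big)^{1-s/\rho}dk\le\Xi(g)^{1-s/\rho}.$$
Hence $\varphi_s\in L^q$ whenever $q(1-s/\rho)>2$, that is, $q>2\rho/(\rho-s)$. Let $\ell$ be the least integer $\ge\rho/(\rho-s)$. Then $\varphi_s\in L^{2\ell+\varepsilon}$ for all $\varepsilon>0$, and $\ell\le\frac{\rho}{\rho-s}+1=\frac{2\rho-s}{\rho-s}$. So (CHH) holds with exponent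
$$\frac1\ell\ge\frac{\rho-s}{2\rho-s}\ge\frac{\rho-s}{2\rho}=\frac{\nu}{2\rho(\rho+s)}\ge\frac{\nu}{4\rho^2},$$
and again $\Xi\le1$ gives (6.2).

**Non-spherical case.** We need one exponent for all such $\pi$, and get it by a direct sum argument. Suppose no $\ell_0$ works. Then for each $j\in\mathbb N$ there is an irreducible $\pi_j$ without nonzero $K$-fixed vectors and with a $K$-finite vector violating (6.2) for the exponent $1/j$. Let $\sigma=\bigoplus_j\pi_j$, on a separable space. It has no nonzero $K$-fixed vector. It therefore has no almost invariant vectors, with $Q=K$ and $\varepsilon=1$: if $\|v\|=1$ and $\sup_{k\in K}\|\sigma(k)v-v\|<1$, then $\|\int_K\sigma(k)v\,dk-v\|<1$, so $\int_K\sigma(k)v\,dk$ would be a nonzero $K$-fixed vector. By (C) there are $p<\infty$ and a dense subspace with coefficients in $L^p$. Coefficients are bounded, so these lie in $L^{2\ell+\varepsilon}$ for all $\varepsilon>0$, where $\ell$ is any integer $\ge p/2$. By (CHH) every $K$-finite vector of $\sigma$, hence of every $\pi_j$, satisfies (6.2) with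 exponent $1/\ell$. For $j\ge\ell$ we have $\Xi^{1/\ell}\le\Xi^{1/j}$, which contradicts the choice of $\pi_j$. $\square$

## 7. The bottom of the spectrum of $H_\theta$ is of order at least $|\theta|^2$

**Purpose.** We bound $\nu$ from below for the spherical vectors in $H_\theta$. A function with small $\nu$ is nearly constant on compact sets; but between $\mathcal F$ and $\mathcal F\gamma$ it must pick up the factor $e^{i\langle\theta,[\gamma]\rangle}$. The two can coexist only if $\nu\gtrsim|\theta|^2$.

**Lemma 7.1.** There is $c_2>0$ such that for every $\theta\in[-\pi,\pi]^d$ and every smooth $K$-fixed $w\in H_\theta$ with $\|w\|=1$ and $-\Omega w=\nu w$ we have $\nu\ge c_2|\theta|^2$. If $\theta=0$ and $\int w\,d\mu=0$, then $\nu\ge c_2$.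

*Proof.* **Step 1: translates of $w$ are close to $w$.** As in (6.1), $\sum_i\|Z_iw\|^2=\nu$, so $\|Zw\|\le|Z|\nu^{1/2}$ for $Z\in\mathfrak p$ by Cauchy–Schwarz. Let $g=k\exp Z$ with $k\in K$, $Z\in\mathfrak p$. Then $g^{-1}=\exp(-Z)k^{-1}$, and since $w$ is $K$-fixed,
$$\|\pi_\theta(g^{-1})w-w\|=\|\pi_\theta(\exp(-Z))w-w\|\le\int_0^1\|\pi_\theta(\exp(-rZ))Zw\|\,dr=\|Zw\|\le|Z|\nu^{1/2}.$$
As $(\pi_\theta(q^{-1})w)(g)=w(qg)$, integrating the square over $q$ in a compact set $Q\subset G$ gives
$$\int_{\mathcal F}\int_Q|w(qg)-w(g)|^2\,dq\,dg\le C_Q\,\nu.$$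

**Step 2: from translates to pairs of points.** Fix $\gamma^{(i)}\in\Gamma$ with $[\gamma^{(i)}]=e_i$, and choose a compact $Q\supset\big(\mathcal F\cup\bigcup_i\mathcal F\gamma^{(i)}\big)\mathcal F^{-1}$. For fixed $g\in\mathcal F$ substitute $y=qg$ ($G$ is unimodular); the range of $y$ contains $\mathcal F$ and each $\mathcal F\gamma^{(i)}$. So
$$\int_{\mathcal F}\int_{\mathcal F}|w(y)-w(g)|^2dy\,dg\le C\nu,\qquad\int_{\mathcal F}\int_{\mathcal F\gamma^{(i)}}|w(y)-w(g)|^2dy\,dg\le C\nu.$$

**Step 3: conclusion.** If $\theta=0$ and $\int w\,d\mu=0$, the first integral equals $2\|w\|^2-2|\int w\,d\mu|^2=2$, so $\nu\ge2/C$. In general, for $y,g\in\mathcal F$,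
$$|w(y\gamma^{(i)})-w(y)|^2\le2|w(y\gamma^{(i)})-w(g)|^2+2|w(g)-w(y)|^2 .$$
Integrating over $y,g\in\mathcal F$ and using $w(y\gamma^{(i)})=e^{i\theta_i}w(y)$ (with $\theta_i$ the $i$-th coordinate of $\theta$) we get
$$|e^{i\theta_i}-1|^2=\int_{\mathcal F}|w(y\gamma^{(i)})-w(y)|^2dy\le4C\nu .$$
Since $|e^{ix}-1|=2|\sin(x/2)|\ge\frac2\pi|x|$ on $[-\pi,\pi]$, summing over $i$ gives $\frac4{\pi^2}|\theta|^2\le4dC\nu$. $\square$

**Proposition 7.2.** There are $c_1,\kappa_0>0$ such that:

(a) For every $K$-finite $D\in C_c(\mathcal X)$ there is $C_D$ with $|\langle\pi_\theta(g)D_\theta,D_\theta\rangle|\le C_D\,\Xi(g)^{c_1|\theta|^2}$ for all $g\in G$, $\theta\in[-\pi,\pi]^d$.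

(b) For every $K$-finite $\psi\in L^2(G/\Gamma)$ with $\int\psi\,d\mu=0$ there is $C_\psi$ with $|\langle\pi_0(g)\psi,\psi\rangle|\le C_\psi\,\Xi(g)^{\kappa_0}$ for all $g\in G$.

*Proof.* (a) By (GGP) write $H_\theta$ as an orthogonal sum of irreducibles $\pi$, and let $v_\pi$ be the components of $D_\theta$. The map $f\mapsto f_\theta$ and the projections are equivariant, so $\dim\langle Kv_\pi\rangle\le\dim\langle KD\rangle$. By Lemma 6.1 and $\Xi\le1$,
$$|\langle\pi_\theta(g)D_\theta,D_\theta\rangle|\le\sum_\pi|\langle\pi(g)v_\pi,v_\pi\rangle|\le\dim\langle KD\rangle\,\|D_\theta\|^2\,\Xi(g)^{\inf_\pi\kappa(\pi)} .$$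
The unit $K$-fixed vector of a spherical component is smooth by Section 6, so Lemma 7.1 applies to it, and $\kappa(\pi)\ge\min(1/\ell_0,1,c_2|\theta|^2/4\rho^2)$ for every component. Since $|\theta|^2\le d\pi^2$, this is at least $c_1|\theta|^2$ with $c_1=\min(1/(\ell_0d\pi^2),c_2/4\rho^2)$. Finally $\sup_\theta\|D_\theta\|<\infty$.

(b) The $G$-invariant vectors of $L^2(G/\Gamma)$ are the constants, so in the decomposition of $H_0$ exactly one summand is trivial, namely $\mathbb C1$, and the others are orthogonal to it. Only the others see $\psi$. Their $K$-fixed vectors have integral $0$, so Lemma 7.1 gives $\kappa(\pi)\ge\kappa_0:=\min(1/\ell_0,1,c_2/4\rho^2)$. Sum as in (a). $\square$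

## 8. A position map and its second moment

**Purpose.** We need coordinates in $\mathbb R^d$ telling in which sheet of the cover a point lies, and a bound of Chebyshev type on how far $g$ moves them.

Let $\beta\in C_c^\infty(G)$ be $\ge0$, left $K$-invariant and positive on $K\overline{\mathcal F}$. Put $\psi(g)=\beta(g)/\sum_{\gamma\in\Gamma}\beta(g\gamma)$. The denominator is a locally finite sum, positive since $G=\mathcal F\Gamma$, and right $\Gamma$-invariant. So $\psi\ge0$ is smooth, compactly supported, left $K$-invariant, and $\sum_\gamma\psi(g\gamma)=1$.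

**Definition.** The position map is $\xi(g)=-\sum_{\gamma\in\Gamma}\psi(g\gamma)[\gamma]\in\mathbb R^d$.

**Example.** To see the sign, take $\mathbb R$ in place of $G$, $\Gamma=\mathbb Z$, $\tilde\Gamma=0$, and (only continuous, but enough here) the tent $\psi(x)=\max(0,1-|x|)$. For $0\le x<1$ only $\gamma=0$ and $\gamma=-1$ contribute, with weights $1-x$ and $x$, so $\xi(x)=x$.

The map $\xi$ is smooth and left $K$-invariant, and substituting $\gamma'\gamma\to\gamma$ in the sum,
$$\xi(g\gamma')=-\sum_\gamma\psi(g\gamma)([\gamma]-[\gamma'])=\xi(g)+[\gamma']\qquad(\gamma'\in\Gamma).$$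
So $\xi$ descends to $\mathcal X$, and $\xi(gx)-\xi(x)$ depends only on $g$ and on the image $\bar x\in G/\Gamma$ of $x$. Since $\xi$ is bounded on $\mathcal F$, it differs by a bounded amount from $n$ on $\mathcal F\gamma_n\tilde\Gamma$. Counting the possible $n$,
$$m\{x\in\mathcal X:|\xi(x)|\le r\}\le C(1+r)^d.\tag{8.1}$$

**Lemma 8.1.** $\displaystyle\int_{G/\Gamma}|\xi(gx)-\xi(x)|^2d\mu(\bar x)\le C\,t(g)$ for all $g\in G$.

*Proof.* **Step 1: the velocity of $\xi$ is a $K$-finite function of mean zero.** For $Z\in\mathfrak p$ let $\psi_Z(x)=\frac d{dr}\big|_{r=0}\xi(\exp(rZ)x)$. It is unchanged when $\xi$ is shifted by a constant, so it is a smooth function on the compact space $G/\Gamma$; it is linear in $Z$. Since $\exp(rZ)k=k\exp(r\operatorname{Ad}(k^{-1})Z)$ and $\xi$ is left $K$-invariant,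
$$\psi_Z(kx)=\psi_{\operatorname{Ad}(k^{-1})Z}(x).$$
So all $K$-translates of $\psi_H$ lie in the finite-dimensional space $\{\psi_Z:Z\in\mathfrak p\}$, and the components of $\psi_H$ are $K$-finite. With $k_*$ from Section 4, $\psi_H(k_*x)=\psi_{-H}(x)=-\psi_H(x)$, and invariance of $\mu$ gives $\int\psi_H\,d\mu=0$.

**Step 2: integrate the velocity.** Let $g=ka_tk'$ with $t=t(g)$. By left $K$-invariance of $\xi$,
$$\xi(gx)-\xi(x)=\xi(a_tk'x)-\xi(k'x)=\int_0^t\psi_H(a_rk'x)\,dr .$$
By invariance of $\mu$ we may drop $k'$ when taking norms, and the squared $L^2(\mu)$-norm is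
$$\int_0^t\!\!\int_0^t\langle\psi_H\circ a_r,\psi_H\circ a_{r'}\rangle\,dr\,dr'\le2t\int_0^\infty|\langle\psi_H\circ a_r,\psi_H\rangle|\,dr .$$
By Proposition 7.2(b), applied to the components of $\psi_H$, and $\Xi(a_{-r})=\Xi(a_r)\le C'e^{-\rho r/2}$, the last integral is finite. $\square$

## 9. The $L^2$ estimate at scale $|\theta|\sim(\log T)^{-1/2}$

Write $L=\log T$.

**Proposition 9.1.** If $D\in C_c(\mathcal X)$ is $K$-finite and $\int D\,dm=0$, then $L^{d/2}\|A_TD\|^2_{L^2(\mathcal X)}\to0$ as $T\to\infty$.

*Proof.* By (5.1), $\|A_TD\|^2=(2\pi)^{-d}\int\|A_TD_\theta\|^2d\theta$. Fix $r\ge1$ and split at $|\theta|=r/\sqrt L$.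

**Step 1: large $\theta$, by decay of coefficients.** By (4.1) and $\Xi(a_t)\le C'e^{-\rho t/2}$ there are $c,C>0$ with $\Xi(h(u))\le C|u|^{-c}$ for $|u|\ge1$. Insert this in Proposition 7.2(a). The factor $C^{c_1|\theta|^2}$ is bounded on $[-\pi,\pi]^d$, so with $c_3=\min(cc_1,1/(2d\pi^2))$ we have $c_3|\theta|^2\le\frac12$ on $[-\pi,\pi]^d$ and, after enlarging $C_D$,
$$|\langle\pi_\theta(h(u))D_\theta,D_\theta\rangle|\le C_D|u|^{-c_3|\theta|^2}\qquad(u\neq0).$$
For $|u|\le1$ this is just boundedness, as $|u|^{-c_3|\theta|^2}\ge1$. Put $b=c_3|\theta|^2\le\frac12$. Expanding the square,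
$$\|A_TD_\theta\|^2\le\frac{C_D}{T^2}\int_0^T\!\!\int_0^T|u-u'|^{-b}\,du\,du'=\frac{2C_DT^{-b}}{(1-b)(2-b)}\le4C_De^{-c_3|\theta|^2L},$$
since $(1-b)(2-b)\ge\frac34$. Substituting $\theta=\eta/\sqrt L$, the region $|\theta|>r/\sqrt L$ contributes at most $4C_DL^{-d/2}\epsilon(r)$ to $\|A_TD\|^2$, with
$$\epsilon(r)=\int_{|\eta|>r}e^{-c_3|\eta|^2}d\eta .$$

**Step 2: small $\theta$, by the mean ergodic theorem at $\theta=0$.** Here we replace the bound $|\hat D(\theta)|\le C|\theta|$ of the model by something softer. Fix $T_0$. For $u\geq 0$, $\|A_T(f\circ h(u))-A_Tf\|\le\frac{2u}T\|f\|$, because the two averages run over intervals that differ by length at most $2u$. Averaging over $0\le u\le T_0$, $\|A_TA_{T_0}f-A_Tf\|\le\frac{2T_0}T\|f\|$. Since $\|A_T\|\le1$,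
$$\|A_TD_\theta\|\le\|A_{T_0}D_\theta\|+\tfrac{2T_0}T\|D_\theta\|\le\|A_{T_0}D_\theta\|+C_D\tfrac{T_0}T .$$
Now $A_{T_0}D\in C_c(\mathcal X)$, so $\theta\mapsto\|A_{T_0}D_\theta\|=\|(A_{T_0}D)_\theta\|$ is continuous. The ball $|\theta|\le r/\sqrt L$ has volume at most $Cr^dL^{-d/2}$ and shrinks to $0$. So as $T\to\infty$, $L^{d/2}$ times its contribution has limsup at most
$$Cr^d\|A_{T_0}D_0\|^2_{L^2(G/\Gamma)} .$$
Here $\int D_0\,d\mu=\int D\,dm=0$ and $h$ is ergodic on $(G/\Gamma,\mu)$, so this tends to $0$ as $T_0\to\infty$. The left side does not depend on $T_0$, so the limsup is $0$.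

**Step 3: combine.** $\limsup_TL^{d/2}\|A_TD\|^2\le C_D'\epsilon(r)$ for every $r\ge1$. Let $r\to\infty$. $\square$

## 10. Confinement and the proof of Theorem A

**Step 1: the mass far away.** Let $D\in C_c(\mathcal X)$ (no other assumption yet). For $R\ge1$ put $E=\{x:|\xi(x)|\le R\sqrt L\}$. We bound $\|A_TD\|_{L^1(\mathcal X\setminus E)}$. By invariance of $m$ (substitute $y=h(u)x$),
$$\|A_TD\|_{L^1(\mathcal X\setminus E)}\le\frac1T\int_0^T\int_{\mathcal X}|D(y)|\,\mathbf 1\big[|\xi(h(-u)y)|>R\sqrt L\big]\,dm(y)\,du .$$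
The support of $D$ lies in $\{|\xi|\le k_1\}$ for some $k_1$ and meets finitely many of the sets $\mathcal F\gamma_n\tilde\Gamma$, each of which projects bijectively to $G/\Gamma$ and carries $m$ to $\mu$. If $R\sqrt L\ge2k_1$, then on the support of the integrand $|\xi(h(-u)y)-\xi(y)|>\frac12R\sqrt L$. By Chebyshev, Lemma 8.1 and (4.1), the inner integral is at most
$$C_D\,\mu\big\{\bar x:|\xi(h(-u)x)-\xi(x)|>\tfrac12R\sqrt L\big\}\le C_D'\frac{\log(2+u)}{R^2L}\le\frac{C_D''}{R^2}\qquad(0\le u\le T),$$
where we used $\log(2+T)\le2\log T$ for $T\ge2$. Hence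
$$\limsup_{T\to\infty}\|A_TD\|_{L^1(\mathcal X\setminus E)}\le C_D''R^{-2}.\tag{10.1}$$

**Step 2: the mass nearby.** Let in addition $D$ be $K$-finite with $\int D\,dm=0$. By Cauchy–Schwarz, (8.1) and Proposition 9.1, once $R\sqrt L\ge1$,
$$\|A_TD\|_{L^1(E)}\le m(E)^{1/2}\|A_TD\|_2\le CR^{d/2}L^{d/4}\|A_TD\|_2\to0 .$$
With (10.1), $\limsup_T\|A_TD\|_1\le C_D''R^{-2}$ for every $R\ge1$, so $\|A_TD\|_1\to0$.

**Step 3: all $D$.** Since $\|A_TD\|_1\le\|D\|_1$, it suffices that the functions of Step 2 are dense in $\{D\in L^1:\int D\,dm=0\}$. First, elements of $C_c(\mathcal X)$ with integral $0$ are dense there: approximate $D$ by $D_j\in C_c(\mathcal X)$ and pass to $D_j-(\int D_j\,dm)\chi$ for a fixed $\chi\in C_c(\mathcal X)$ with $\int\chi\,dm=1$. Now let $D\in C_c(\mathcal X)$ with integral $0$. Let $\eta_j\ge0$ be a continuous approximate identity on $K$ with $\int\eta_j=1$. By Peter–Weyl choose finite sums $e_j$ of matrix coefficients of $K$ with $\int_Ke_j=1$ and $\|e_j-\eta_j\|_{L^1(K)}\to0$. Put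
$$D_j(x)=\int_Ke_j(k)\,D(k^{-1}x)\,dk .$$
Then $D_j\in C_c(\mathcal X)$ has integral $0$. It is $K$-finite, since $D_j(k_1^{-1}x)=\int_Ke_j(k_1^{-1}k)D(k^{-1}x)\,dk$ and the left translates of $e_j$ span a finite-dimensional space. Moreover
$$\|D_j-D\|_1\le\|e_j-\eta_j\|_1\|D\|_1+\int_K\eta_j(k)\|D(k^{-1}\cdot)-D\|_1\,dk\to0,$$
because $k\mapsto D(k^{-1}\cdot)$ is continuous into $L^1$. This proves Theorem A, and with Section 2 the ergodicity of $h$ on $\mathcal X$. $\blacksquare$

**Remark (the rate in Proposition 9.1 sits at the threshold).** Let $0\le D\in C_c(\mathcal X)$ with $\int D\,dm=1$. By (10.1) we can fix $R$ so that $\|A_TD\|_{L^1(E)}\ge\frac12$ for all large $T$. Then $\frac12\le m(E)^{1/2}\|A_TD\|_2$, so $\|A_TD\|_2^2\ge1/(4m(E))\ge cL^{-d/2}$. So without $\int D\,dm=0$ the conclusion of Proposition 9.1 is false. The hypothesis enters only through the region $|\theta|\le r/\sqrt L$.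

## 11. Other one-parameter subgroups

The element $X$ was used only to see that $\operatorname{ad}Y$ is nilpotent. Keep $G,\Gamma,\tilde\Gamma,d$, so that $G$ is simple of real rank one by Section 4, and let $b_u=\exp(uY)$ now be any one-parameter subgroup that is not relatively compact. Write the real Jordan decomposition $Y=Y_e+Y_h+Y_n$ into commuting elliptic, hyperbolic and nilpotent parts: $\operatorname{ad}Y_e$ is semisimple with imaginary spectrum, $\operatorname{ad}Y_h$ is diagonalizable over $\mathbb R$, $\operatorname{ad}Y_n$ is nilpotent. For instance $\begin{pmatrix}0&1\\0&0\end{pmatrix}$ is nilpotent and $\begin{pmatrix}1/2&0\\0&-1/2\end{pmatrix}$ hyperbolic.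

**Classification.** If $Y_h=0$, then $Y_n\ne0$: otherwise $\operatorname{Ad}b_u$ is bounded, hence relatively compact in the closed group $\operatorname{Ad}G$, and so is $b_u$ because $\operatorname{Ad}$ has finite kernel.

If $Y_h\neq0$, then up to conjugation $Y_h=cH$, with $c>0$ after using $k_*$ if necessary. The centralizer of $H$ is $\mathfrak m\oplus\mathbb RH$ with $\mathfrak m\subset\mathfrak k$, and all its elements are $\operatorname{ad}$-semisimple. It contains $Y_n$, so $Y_n=0$. It contains $Y_e$, whose $H$-component vanishes because $\operatorname{ad}Y_e$ has imaginary spectrum; so $Y_e\in\mathfrak m$. Hence there are exactly two types: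

* **(U)** $Y_h=0$, $Y_n\ne0$;
* **(H)** up to conjugation and rescaling of time, $b_u=a_um_u$ with $m_u\in M=Z_K(\mathfrak a)$.

**Theorem B.** (i) Type (U): for every $d\ge1$, $\big\|\frac1T\int_0^TD(b_u\,\cdot)\,du\big\|_{L^1}\to0$ for all $D\in L^1(\mathcal X,m)$ with $\int D\,dm=0$. In particular $b$ is ergodic on $\mathcal X$.

(ii) Type (H), $d=1$: the same conclusion holds.

(iii) Type (H), $d\ge3$: $b$ is not ergodic on $\mathcal X$; for every compact $S\subset\mathcal X$, $\int_{\mathbb R}\mathbf 1_S(b_ux)\,du<\infty$ for a.e. $x\in S$.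

Type (H) with $d=2$ is not treated.

*Proof.* Conjugating $b$ by $g_0\in G$ conjugates the flow on $\mathcal X$ by left multiplication by $g_0$, which preserves $m$; so we may use the normal forms above. The flow $b$ is ergodic on $G/\Gamma$. Indeed a $b$-invariant $v\in L^2(G/\Gamma)$ with mean zero satisfies $\langle\pi_0(b_u)v,v\rangle=\|v\|^2$ for all $u$, while $b_u$ leaves every compact set along some sequence; Howe–Moore forces $v=0$. Now $A_T$ denotes the averages along $b$.

**(i) Same growth, same proof.** Here $\operatorname{Ad}b_u=\operatorname{Ad}\exp(uY_e)\,e^{u\operatorname{ad}Y_n}$. The first factor stays in a compact group, so $\|\operatorname{Ad}b_u\|$ is comparable to $\|e^{u\operatorname{ad}Y_n}\|$, the norm of a nonconstant polynomial in $u$. As in Lemma 4.1, (4.1) holds for $b$. The rest of the proof of Theorem A used only (4.1) and ergodicity on $G/\Gamma$.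

**(ii) Linear growth, $d=1$.** Now $t(b_u)=|u|$, so we replace $L=\log T$ by $L=T$ in Sections 9 and 10. For the far part, Chebyshev and Lemma 8.1 bound the inner integral in Step 1 of Section 10 by $C_Du/(R^2T)\le C_D/R^2$ for $0\le u\le T$. The near part, as in Step 2 there, needs $T^{1/2}\|A_TD\|_2^2\to0$ for $K$-finite $D\in C_c(\mathcal X)$ with integral $0$. The region $|\theta|\le r/\sqrt T$ is treated as in Step 2 of Section 9, word for word: $T^{1/2}$ times its contribution has limsup at most $Cr\|A_{T_0}D_0\|^2$ for every $T_0$, hence $0$. For $|\theta|>r/\sqrt T$, Proposition 7.2(a) and $\Xi(a_t)\le C'e^{-\rho t/2}$ give $|\langle\pi_\theta(b_u)D_\theta,D_\theta\rangle|\le C_De^{-c|\theta|^2|u|}$, so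
$$\|A_TD_\theta\|^2\le\frac{C_D}{T^2}\int_0^T\!\!\int_0^Te^{-c|\theta|^2|u-u'|}\,du\,du'\le\frac{C_D'}{T|\theta|^2}.$$
For $d=1$, $\int_{|\theta|>r/\sqrt T}\frac{d\theta}{T\theta^2}\le\frac2rT^{-1/2}$. Hence $\limsup_TT^{1/2}\|A_TD\|_2^2\le C_D''/r$ for all $r\geq 1$, so the limit is $0$. The density argument of Step 3 of Section 10 concludes.

**(iii) Transience for $d\ge3$.** For compact $S$ write $\tau_S(x)=\int_{\mathbb R}\mathbf 1_S(b_ux)\,du$, the time spent in $S$. We first show that it is finite a.e. on $S$. Choose $f\in C_c(\mathcal X)$, $K$-invariant, $f\ge0$, $f\ge1$ on $S$. By the polarized form of (5.1) and Proposition 7.2(a), for $|u|\ge1$,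
$$\langle f\circ b_u,f\rangle\le C\int_{[-\pi,\pi]^d}e^{-c|\theta|^2|u|}\,d\theta\le C'|u|^{-d/2},$$
which is integrable over $|u|\ge1$ since $d\ge3$. For $|u|\le1$ the left side is at most $\|f\|_2^2$. Hence
$$\int_S\tau_S\,dm=\int_{\mathbb R}\int\mathbf 1_S(x)\mathbf 1_S(b_ux)\,dm\,du\le\int_{\mathbb R}\langle f\circ b_u,f\rangle\,du<\infty,$$
so $\tau_S<\infty$ a.e. on $S$.

Now suppose $b$ were ergodic. Let $S$ be compact with $m(S)>0$. The function $\tau_S$ is $b$-invariant and finite on a set of positive measure, so it is a.e. equal to a finite constant, also denoted $\tau_S$. For compact $S,S'$ of positive measure, Fubini, invariance of $m$ and $u\mapsto-u$ give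
$$\int_{S'}\tau_S\,dm=\int_{\mathbb R}m(S'\cap b_{-u}S)\,du=\int_{\mathbb R}m(b_uS'\cap S)\,du=\int_S\tau_{S'}\,dm ,$$
that is, $\tau_S\,m(S')=\tau_{S'}\,m(S)$. So $\tau_S=c\,m(S)$ with a constant $c<\infty$ independent of $S$.

We contradict this with thin tubes. Fix $y_0\in\mathcal X$ and $\varepsilon>0$, let $V_1\supset V_2\supset\cdots$ be compact neighborhoods of $y_0$ with intersection $\{y_0\}$, and put $S_j=\{b_uy:|u|\le\varepsilon,\ y\in V_j\}$. Each $S_j$ is compact and contains $V_j$, so $m(S_j)>0$. The $S_j$ decrease, and by compactness of $[-\varepsilon,\varepsilon]$ their intersection is the arc $\{b_uy_0:|u|\le\varepsilon\}$, a smooth curve in a manifold of dimension $\dim G>1$, of measure $0$. Hence $m(S_j)\to0$. But if $x=b_{u_0}y\in S_j$ with $y\in V_j$ and $|u_0|\le\varepsilon$, then $b_ux\in S_j$ for all $u\in[-\varepsilon-u_0,\varepsilon-u_0]$. So $\tau_{S_j}\ge2\varepsilon$ on $S_j$, a set of positive measure, and the constant $\tau_{S_j}$ is at least $2\varepsilon$. This contradicts $\tau_{S_j}=c\,m(S_j)\to0$. $\blacksquare$
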